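\title{A non-noetherian ring whose cyclic modules have $\Sigma$-injective hulls}

\begin{abstract}
A ring is right CSI if the injective hull of every cyclic right module is $\Sigma$-injective. We show that a right CSI ring need not be right noetherian. The example is a triangular matrix ring built from the algebra $k\langle x,y\rangle/(xy-q\,yx)$ and a module whose submodules form a chain with pairwise nonisomorphic simple factors. We also determine which triangular matrix rings are right CSI, and we give several equivalent forms of the obstruction that prevents a right CSI ring from being right noetherian.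
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity and modules are unital right modules. We write $E(V)$, or $E_R(V)$, for the injective hull of an $R$-module $V$, and $V^{(\Lambda)}$ for the direct sum of copies of $V$ indexed by a set $\Lambda$. A module $V$ is \emph{$\Sigma$-injective} if $V^{(\Lambda)}$ is injective for every $\Lambda$.

The Bass--Papp theorem says that a ring $R$ is right noetherian if and only if every direct sum of injective right $R$-modules is injective. It is enough to test copies of one module at a time: $R$ is right noetherian if and only if every injective module is $\Sigma$-injective. Indeed, given injective modules $E_\lambda$ $(\lambda\in\Lambda)$, each of them is a direct summand of $E=E(\bigoplus_\lambda E_\lambda)$, so $\bigoplus_\lambda E_\lambda$ is a direct summand of $E^{(\Lambda)}$. The test module $E$ in this argument is the hull of a large module, and one may ask whether hulls of small modules suffice. Following Carl Faith, we call $R$ a \emph{right CSI ring} if $E(C)$ is $\Sigma$-injective for every cyclic right $R$-module $C$. Right noetherian rings are right CSI. The converse is the following problem, which we take from the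 survey \cite{survey}.

\begin{quote}
Is every right CSI ring right noetherian?
\end{quote}

Faith showed that a right CSI ring $R$ with Jacobson radical $J(R)$ is right noetherian under any one of the following conditions:
\begin{enumerate}
\item[(i)] $R$ is commutative;
\item[(ii)] $R$ has only finitely many simple right modules up to isomorphism (for example, $R$ is semilocal);
\item[(iii)] $R$ satisfies the ascending chain condition (acc) on colocal right ideals, that is, on right ideals $I$ such that $R/I$ has an essential simple submodule;
\item[(iv)] $R$ or $R/J(R)$ is right Kasch, that is, contains a copy of each of its simple right modules;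
\item[(v)] $R/J(R)$ is von Neumann regular (for example, $R$ is right continuous);
\item[(vi)] the injective hull of every countably generated semisimple right $R$-module is $\Sigma$-injective.
\end{enumerate}
The cyclic modules $R/I$ record all right ideals $I$, and the list covers commutative and semilocal rings, so one would guess that the answer is yes. Conditions (ii) and (vi) show where the guess is vulnerable. Over a right CSI ring the hull of a finite direct sum of simple modules is $\Sigma$-injective, being a finite direct sum of $\Sigma$-injective modules, but the definition says nothing directly about infinitely many \emph{different} simple modules taken together. This gap is real, and the answer is no.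

\begin{theorem}\label{thm:example}
Let $k$ be a field containing an element $q\neq0$ that is not a root of unity (for example $k=\mathbb{Q}$, $q=2$). Let $B=k\langle x,y\rangle/(xy-q\,yx)$, and let $M=\bigoplus_{n\ge0}ke_n$ be the right $B$-module with
\[
e_nx=q^ne_n,\qquad e_ny=e_{n-1}\qquad(e_{-1}:=0).
\]
Then $T=\begin{pmatrix}k&M\\0&B\end{pmatrix}$ is right CSI but not right noetherian. Moreover, $N=\begin{pmatrix}0&M\\0&0\end{pmatrix}$ satisfies $N^2=0$, the ring $T/N\cong k\times B$ is two-sided noetherian, and $T_T$ has Krull dimension. If $k=\mathbb{Q}$, then $T$ has only countably many simple right modules up to isomorphism, so ``finitely many'' in condition \textup{(ii)} cannot be weakened to ``countably many''.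
\end{theorem}

To verify that $T$ is right CSI we use a criterion for triangular matrix rings. A module is \emph{qfd} if each of its factor modules has finite uniform dimension (recalled in Section~\ref{sec:sigma}), and a ring $R$ is \emph{right qfd} if $R_R$ is qfd, that is, if every cyclic right module has finite uniform dimension.

\begin{theorem}\label{thm:triangular}
Let $A$ and $B$ be rings, $M$ an $A$-$B$-bimodule, and $T=\begin{pmatrix}A&M\\0&B\end{pmatrix}$. Then $T$ is right CSI if and only if
\begin{enumerate}
\item[(1)] $A$ and $B$ are right CSI;
\item[(2)] $M_B$ is qfd;
\item[(3)] for every indecomposable injective right $B$-module $Y$, every $B$-homomorphism $M\to Y^{(\mathbb{N})}$ has image in a finite subsum.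
\end{enumerate}
Given \textup{(1)}, condition \textup{(3)} is equivalent to
\begin{enumerate}
\item[(3$'$)] for every indecomposable injective right $B$-module $Y$ there is a finitely generated submodule $L\subseteq M$ with $\operatorname{Hom}_B(M/L,Y)=0$.
\end{enumerate}
\end{theorem}

Condition (3$'$) says that each indecomposable injective module sees only a finitely generated part of $M$. This part may depend on $Y$, which leaves room for a module $M$ that is not finitely generated. The last theorem describes what separates right CSI rings from right noetherian rings in general.

\begin{theorem}\label{thm:obstruction}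
For a right CSI ring $R$ the following are equivalent:
\begin{enumerate}
\item[(a)] $R$ is right noetherian;
\item[(b)] $\bigoplus_nE(S_n)$ is injective for every sequence $(S_n)$ of pairwise nonisomorphic simple right modules;
\item[(c)] $E(\bigoplus_nS_n)$ is $\Sigma$-injective for every such sequence;
\item[(d)] every nonzero module $I/I_0$, with $I_0\subseteq I$ right ideals and $I_0$ finitely generated, has a maximal submodule;
\item[(e)] there do \emph{not} exist a strictly ascending sequence $L_1\subsetneq L_2\subsetneq\cdots$ of finitely generated right ideals, pairwise nonisomorphic simple modules $S_n$, and elements $z_n\in E(S_n)$ with $z_nL_n=0$ and $z_nL_{n+1}\neq0$ for all $n$.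
\end{enumerate}
\end{theorem}

Under condition (ii) there is no sequence as in (b), so Theorem~\ref{thm:obstruction} recovers (ii). Part (c) sharpens (vi): only those countable direct sums of simple modules in which no simple module is repeated need to be tested.

After the basic lemmas in Section~\ref{sec:sigma}, we prove Theorem~\ref{thm:obstruction} first (Section~\ref{sec:obstruction}), because part (e) prescribes the shape of a counterexample. In Section~\ref{sec:module} we build a module of that shape by hand and compare it with the case $q=1$, where the construction fails. Sections~\ref{sec:triangular} and~\ref{sec:proof} prove Theorems~\ref{thm:triangular} and~\ref{thm:example}.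

\section{$\Sigma$-injective modules and CSI rings}\label{sec:sigma}

We use the following standard facts.

\emph{Injective modules.} By Baer's criterion, a module $E$ is injective if and only if every homomorphism from a right ideal $I$ to $E$ has the form $r\mapsto zr$ with $z\in E$. Direct summands and finite direct sums of injective modules are injective, and an injective submodule is a direct summand. A submodule $V\subseteq W$ is \emph{essential} if it meets every nonzero submodule of $W$ nontrivially; then a homomorphism on $W$ that is injective on $V$ is injective. Essential inclusions compose, and a direct sum of essential inclusions is essential. The hull $E(V)$ is an injective module containing $V$ as an essential submodule; it is unique up to isomorphism over $V$, every injective module containing $V$ contains a hull of $V$, and $E(V)=E(W)$ if $V$ is essential in $W$.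

\emph{Uniform modules.} A module is \emph{uniform} if it is nonzero and any two nonzero submodules intersect nontrivially. A uniform module has at most one simple submodule, since distinct simple submodules intersect in $0$. The hull of a uniform module is indecomposable. An indecomposable injective module (nonzero, by convention) is uniform and is the hull of each of its nonzero submodules.

\emph{Uniform dimension.} A module $V$ has \emph{finite uniform dimension} if it contains no infinite direct sum of nonzero submodules. Then the number of terms in a direct sum of nonzero submodules of $V$ is bounded, the maximum is denoted $\operatorname{udim}V$, and $E(V)$ is a finite direct sum of indecomposable injective modules. For $W\subseteq V$ one has $\operatorname{udim}V\le\operatorname{udim}W+\operatorname{udim}V/W$. Consequently the class of qfd modules is closed under factors (by definition), under submodules ($W/K\subseteq V/K$), and under extensions: if $W$ and $V/W$ are qfd, then $V/K$ has the submodule $(W+K)/K\cong W/(W\cap K)$ with factor $V/(W+K)$, and both have finite uniform dimension.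

A homomorphism from a finitely generated module to a direct sum has image in a finite subsum, given by the supports of the images of the generators; equivalently, it has only finitely many nonzero components. Most non-injectivity statements in this paper come from playing this against an ascending chain.

\begin{lemma}\label{lem:diagonal}
Let $L_1\subseteq L_2\subseteq\cdots$ be submodules of a module $V$, and let $g_n\colon V\to Y_n$ be homomorphisms with $g_n(L_n)=0$ and $g_n(L_{n+1})\neq0$ for all $n$. If $\bigoplus_nY_n$ is injective, then there is a homomorphism $V\to\bigoplus_nY_n$ all of whose components are nonzero. In particular, if $V$ is finitely generated, then $\bigoplus_nY_n$ is not injective.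
\end{lemma}

\begin{proof}
Let $L=\bigcup_nL_n$. If $v\in L_j$, then $g_n(v)=0$ for $n\ge j$. So $v\mapsto(g_n(v))_n$ is a homomorphism $L\to\bigoplus_nY_n$. If the sum is injective, this map extends to $V$, and the $n$th component of the extension agrees with $g_n$ on $L_{n+1}$.
\end{proof}

We mostly apply the lemma with $V=R$ and $g_n(r)=z_nr$ for elements $z_n\in Y_n$. For a module $E$, a subset $X\subseteq E$ and a right ideal $I$, put $\operatorname{ann}_R(X)=\{r\in R:Xr=0\}$, a right ideal, and $\operatorname{ann}_E(I)=\{z\in E:zI=0\}$.

\begin{lemma}[Faith]\label{lem:faith}
For an injective module $E_R$ the following are equivalent: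
\begin{enumerate}
\item[(a)] $E$ is $\Sigma$-injective;
\item[(b)] $E^{(\mathbb{N})}$ is injective;
\item[(c)] $R$ has acc on right ideals of the form $\operatorname{ann}_R(X)$ with $X\subseteq E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b) is trivial.

(b)$\Rightarrow$(c). Suppose $I_1\subsetneq I_2\subsetneq\cdots$ with $I_n=\operatorname{ann}_R(X_n)$. As $I_{n+1}\not\subseteq\operatorname{ann}_R(X_n)$, there is $z_n\in X_n$ with $z_nI_{n+1}\neq0$, and $z_nI_n=0$. By Lemma~\ref{lem:diagonal}, $E^{(\mathbb{N})}$ is not injective.

(c)$\Rightarrow$(a). Let $g\colon I\to E^{(\Lambda)}$ be a homomorphism on a right ideal $I$. Since $E$ is injective, its components are $r\mapsto z_\lambda r$ with $z_\lambda\in E$. The difficulty is that $I$ need not be finitely generated; the chain condition supplies a finitely generated $I_0\subseteq I$ that $E$ cannot tell from $I$. Among the finitely generated right ideals $I_0\subseteq I$ choose one with $\operatorname{ann}_R\operatorname{ann}_E(I_0)$ maximal. For $r\in I$, the right ideal $\operatorname{ann}_R\operatorname{ann}_E(I_0+rR)$ contains $r$ and contains $\operatorname{ann}_R\operatorname{ann}_E(I_0)$, hence equals the latter by maximality. So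 every element of $E$ that kills $I_0$ kills $I$. There is a finite set $F\subseteq\Lambda$ with $g(I_0)\subseteq E^{(F)}$. For $\lambda\notin F$ we have $z_\lambda I_0=0$, hence $z_\lambda I=0$. Thus $g(r)=zr$, where $z\in E^{(\Lambda)}$ has coordinates $z_\lambda$ for $\lambda\in F$ and $0$ elsewhere, and Baer's criterion applies.
\end{proof}

The next lemma splits the CSI condition into a finiteness condition on $R_R$ and a condition on the indecomposable injective modules, one at a time.

\begin{lemma}\label{lem:csi}
\begin{enumerate}
\item[(a)] A ring $R$ is right CSI if and only if $R$ is right qfd and every indecomposable injective right $R$-module is $\Sigma$-injective.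
\item[(b)] Factor rings of right CSI rings are right CSI.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $R$ be right CSI. An indecomposable injective module is $E(zR)$ for any of its nonzero elements $z$, hence is $\Sigma$-injective. Suppose that a cyclic module $C$ contains an infinite direct sum $\bigoplus_{n\in\mathbb{N}}C_n$ of nonzero submodules. Let $E=E(C)$ and choose hulls $E_n$ of $C_n$ inside $E$. The natural map $\bigoplus_nE_n\to E$ is injective on the essential submodule $\bigoplus_nC_n$, so it is injective, and we regard $\bigoplus_nE_n$ as a submodule of $E$. Each $E_n$ is a direct summand of $E$, so $\bigoplus_nE_n$ is isomorphic to a direct summand of the injective module $E^{(\mathbb{N})}$. Hence it is injective, and there is a projection $\pi\colon E\to\bigoplus_nE_n$. Since $C$ is cyclic, $\pi(C)$ lies in a finite subsum, but $\pi(C)\supseteq\pi(C_n)=C_n\neq0$ for all $n$, a contradiction.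

Conversely, assume the two conditions and let $C$ be cyclic. Then $E(C)=Y_1\oplus\cdots\oplus Y_d$ with indecomposable injective modules $Y_i$, and $E(C)^{(\Lambda)}\cong Y_1^{(\Lambda)}\oplus\cdots\oplus Y_d^{(\Lambda)}$ is injective.

(b) Let $K$ be an ideal of $R$. If $E$ is an injective $R$-module, then $\operatorname{ann}_E(K)$ is an injective $R/K$-module: a map from a submodule of an $R/K$-module $W$ extends to an $R$-map $W\to E$, whose image is killed by $K$. Let $C$ be a cyclic $R/K$-module and $E=E_R(C)$. Then $\operatorname{ann}_E(K)$ contains $C$ as an essential submodule, so it is $E_{R/K}(C)$, and $\operatorname{ann}_E(K)^{(\Lambda)}=\operatorname{ann}_{E^{(\Lambda)}}(K)$ is $R/K$-injective because $E^{(\Lambda)}$ is $R$-injective.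
\end{proof}

For example, an infinite product of fields is not right CSI, since the factors generate an infinite direct sum of ideals.

\section{The obstruction to being noetherian}\label{sec:obstruction}

A strictly ascending chain of finitely generated right ideals can be detected step by step by simple modules. The CSI condition prevents one simple module from detecting infinitely many steps; it does not visibly prevent each step from being detected by a new one.

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
(a)$\Rightarrow$(b),\,(c),\,(d),\,(e). Parts (b) and (c) follow from the Bass--Papp theorem. In (d), the module $I/I_0$ is nonzero and finitely generated, so it has a maximal submodule. Part (e) follows from acc.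

(b)$\Rightarrow$(e) and (c)$\Rightarrow$(e). Let $L_n,S_n,z_n$ be as in (e). Lemma~\ref{lem:diagonal} with $V=R$ and $Y_n=E(S_n)$ shows that $\bigoplus_nE(S_n)$ is not injective, so (b) fails. The module $E=E(\bigoplus_nS_n)$ contains a copy of each $E(S_n)$, so we may regard all $z_n$ as elements of $E$. The same lemma with $Y_n=E$ shows that $E^{(\mathbb{N})}$ is not injective, so (c) fails.

(e)$\Rightarrow$(a). Suppose $R$ is not right noetherian. Adding one generator at a time inside a right ideal that is not finitely generated, we get finitely generated right ideals $L_1\subsetneq L_2\subsetneq\cdots$. Let $S_n$ be a simple factor of the nonzero finitely generated module $L_{n+1}/L_n$. The composite $L_{n+1}\to S_n\subseteq E(S_n)$ is $r\mapsto z_nr$ for some $z_n\in E(S_n)$, and $z_nL_n=0\neq z_nL_{n+1}$. These conditions pass to subsequences: if $n_1<n_2<\cdots$, then $z_{n_i}L_{n_i}=0$ and $z_{n_i}L_{n_{i+1}}\supseteq z_{n_i}L_{n_i+1}\neq0$.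

Suppose that $S_n\cong S$ for infinitely many $n$. Along that subsequence we may regard $z_n\in E(S)$, and Lemma~\ref{lem:diagonal} shows that $E(S)^{(\mathbb{N})}$ is not injective. This is impossible, since $S$ is cyclic and $R$ is right CSI. So each isomorphism class occurs only finitely often among the $S_n$, and infinitely many classes occur. Taking the first index in each class gives a subsequence that violates (e).

(d)$\Rightarrow$(a). This is Shock's argument. In the previous step the maps onto simple modules were defined only on $L_{n+1}$; condition (d) provides such maps on one fixed right ideal, so that they assemble into a map to a semisimple module. Suppose the right ideal $I$ is not finitely generated. Put $L_1=0$. Given a finitely generated $L_i\subsetneq I$, use (d) to choose a maximal submodule $P_i$ of $I$ containing $L_i$, choose $r_i\in I\setminus P_i$, and put $L_{i+1}=L_i+r_iR$, which is again properly contained in $I$. Let $L=\bigcup_iL_i$ and let $\theta\colon L\to\prod_iI/P_i$ be the natural map. If $r\in L_j$, then $r\in P_i$ for $i\ge j$, so $\theta(L)$ lies in $\bigoplus_iI/P_i$ and is semisimple. The $i$th coordinate vanishes on $\theta(L_i)$ but not at $\theta(r_i)\in\theta(L_{i+1})$,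 so $\theta(L_1)\subsetneq\theta(L_2)\subsetneq\cdots$. Thus $\theta(L)$ has infinite length and is an infinite direct sum of simple modules. The cyclic module $R/\ker\theta$ contains $L/\ker\theta\cong\theta(L)$, which contradicts Lemma~\ref{lem:csi}(a).
\end{proof}

\begin{remark}
The CSI hypothesis enters twice: (e)$\Rightarrow$(a) uses that the hulls of simple modules are $\Sigma$-injective, and (d)$\Rightarrow$(a) uses that $R$ is right qfd. It cannot be dropped. Let $R=k\oplus V$ with $V$ an infinite-dimensional vector space over a field $k$ and $V^2=0$. This commutative local ring is not noetherian. It has one simple module, so (b), (c), (e) hold vacuously, and (d) holds because a nonzero $I/I_0$ is cyclic if $I=R$ and semisimple if $I\subseteq V$.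
\end{remark}

\section{A chain with pairwise nonisomorphic factors}\label{sec:module}

By Theorem~\ref{thm:obstruction}(e), we need an ascending chain whose steps belong to different simple modules. We build it in a module $M$ over a noetherian ring $B$, and turn $M$ into a right ideal afterwards. A direct sum of pairwise nonisomorphic simple modules contains such a chain but has infinite uniform dimension, which Lemma~\ref{lem:csi} forbids. So the steps have to be glued together. The simplest possibility is a module whose proper submodules form a single chain $0=M_0\subsetneq M_1\subsetneq M_2\subsetneq\cdots$ with pairwise nonisomorphic factors $M_{n+1}/M_n$.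

Already two steps force $B$ to be noncommutative. Let $B$ be commutative and let $S\subseteq V$ be modules with $S\cong B/P$ and $V/S\cong B/P'$ for maximal ideals $P\neq P'$. For $b\in P'\setminus P$, multiplication by $b$ is a $B$-linear map $V\to S$ that restricts to an automorphism of $S$, so $S$ is a direct summand and the submodules of $V$ do not form a chain.

So take two operators that do not commute: $x$ to tell the factors apart and $y$ to glue them. On $V=ke_0\oplus ke_1$ let $e_0x=e_0$, $e_1x=qe_1$, $e_1y=e_0$, $e_0y=0$, with $q\neq0,1$. A vector outside $ke_0$ is sent by $y$ to a nonzero multiple of $e_0$, so the invariant subspaces are $0$, $ke_0$ and $V$, and $x$ acts on the two factors by the different scalars $1$ and $q$. From $e_1xy=qe_0$, $e_1yx=e_0$ and $e_0xy=e_0yx=0$ we read off the relation $xy=q\,yx$. In any module satisfying it, $(vy)x=q^{-1}(vx)y$, so $y$ divides eigenvalues of $x$ by $q$, and the construction continues indefinitely: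
\[
0\xleftarrow{\;y\;}e_0\xleftarrow{\;y\;}e_1\xleftarrow{\;y\;}e_2\xleftarrow{\;y\;}\cdots,\qquad e_nx=q^ne_n .
\]
In the following lemma we allow every $q\neq0$, in order to see where the hypothesis on $q$ is used.

\begin{lemma}\label{lem:M}
Let $q$ be a nonzero element of a field $k$. Define $B$ and $M$ by the formulas of Theorem~\ref{thm:example}, and put $M_n=\bigoplus_{i<n}ke_i$ and $S_n=M_{n+1}/M_n$ for $n\ge0$.
\begin{enumerate}
\item[(a)] $B$ is left and right noetherian.
\item[(b)] $M$ is a right $B$-module, and its submodules are exactly $0=M_0\subsetneq M_1\subsetneq M_2\subsetneq\cdots$ and $M=\bigcup_nM_n$. In particular, $M$ is qfd.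
\item[(c)] Each $S_n$ is simple. If $q$ is not a root of unity, the $S_n$ are pairwise nonisomorphic.
\item[(d)] Suppose $q$ is not a root of unity, and let $Y$ be a $B$-module with at most one simple submodule. Then every homomorphism $M\to Y^{(\mathbb{N})}$ has image in a finite subsum.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For an automorphism $\sigma$ of a ring $S$, the skew polynomial ring $S[x;\sigma]$ is the free left $S$-module on $1,x,x^2,\dots$ with multiplication determined by $xs=\sigma(s)x$. It is left and right noetherian if $S$ is \cite[Theorem~1.2.9]{MR}. Since $q\neq0$, there is a $k$-algebra automorphism $\sigma$ of $k[y]$ with $\sigma(y)=qy$. In $k[y][x;\sigma]$ we have $xy=q\,yx$, so there is a surjection $B\to k[y][x;\sigma]$. The relation shows that the monomials $y^ix^j$ span $B$, and they map to a basis, so the surjection is an isomorphism.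

(b) The formulas define a right action of $k\langle x,y\rangle$. For $n\ge1$ we have $e_n(xy)=q^ne_{n-1}=q\cdot q^{n-1}e_{n-1}=q\,e_n(yx)$, and both sides vanish for $n=0$, so the action factors through $B$. Each $M_n$ is stable under $x$ and $y$. For $0\neq v=\sum_ic_ie_i$ let $\deg v$ be the largest $i$ with $c_i\neq0$. If $\deg v=n$, then $vy^j$ has degree $n-j$ for $0\le j\le n$, so $v,vy,\dots,vy^n$ are $n+1$ linearly independent elements of $M_{n+1}$ and span it. Hence a nonzero submodule equals $M_{n+1}$ if $n$ is the largest degree of its elements, and equals $M$ if the degrees are unbounded. The submodules of a nonzero factor of $M$ form a chain, so the factor is uniform, and $M$ is qfd.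

(c) The module $S_n$ is one-dimensional over $k$, and $x$ acts on it as the scalar $q^n$. If $S_i\cong S_j$, then $q^i=q^j$, which gives $i=j$ when $q\neq0$ is not a root of unity.

(d) Let $g=(g_i)\colon M\to Y^{(\mathbb{N})}$. If $g_i\neq0$, then $\ker g_i=M_{n_i}$ for some $n_i$ by (b), and $g_i(M_{n_i+1})\cong S_{n_i}$ is the simple submodule of $Y$. By (c), the numbers $n_i$ for $g_i\neq0$ are all equal to one number $n$. So $g_i(e_n)\neq0$ whenever $g_i\neq0$. As $g(e_n)$ has finite support, only finitely many $g_i$ are nonzero.
\end{proof}

\begin{example}\label{ex:root}
Part (d) fails if $q$ is a root of unity. For $q=1$, the operator $x$ acts on $M$ as the identity, multiplication by $y^n$ is an endomorphism of $M$ with kernel $M_n$, and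
\[
M\to M^{(\mathbb{N})},\qquad v\mapsto(v,\,vy,\,vy^2,\dots)
\]
is well defined because $vy^n=0$ for $n>\deg v$. All components are nonzero, although $S_0$ is the only simple submodule of $M$. If $q^d=1$ with $d\ge1$, then $xy^d=q^dy^dx=y^dx$, and $v\mapsto(vy^{dn})_n$ has the same properties. If $q$ is not a root of unity, then $(vy^n)x=q^{-n}(vx)y^n$, so the shifts $y^n$ with $n\ge1$ are not $B$-linear. The chain of submodules is the same for all $q$; what changes is that the factors $M/M_n$ are all isomorphic to $M$ for $q=1$, while they have pairwise nonisomorphic simple submodules $S_n$ for $q$ not a root of unity.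
\end{example}

\section{Triangular matrix rings}\label{sec:triangular}

Let $A$, $B$, $M$, $T$ be as in Theorem~\ref{thm:triangular}. We write the elements of $T$ as triples, so that
\[
(a,m,b)(a',m',b')=(aa',\;am'+mb',\;bb').
\]
The projections $T\to A$ and $T\to B$ are surjective ring homomorphisms with kernels $(0,M,B)$ and $(A,M,0)$. Through them $A$-modules and $B$-modules are $T$-modules, with the same submodules and homomorphisms. Since $(0,m,0)(a',m',b')=(0,mb',0)$, the ideal $N=(0,M,0)$ is isomorphic to $M_B$ as a right $T$-module. This is the reason for passing to $T$: it makes $M$ a right ideal, and for a $k$-algebra $B$ and $A=k$ it asks for no further structure on $M$.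

Let $f=(0,0,1)$. Then $f(a,m,b)=(0,0,b)$ and $Tf=(0,M,B)$. For a $T$-module $V$ the subgroup $Vf=\{v\in V:vf=v\}$ is a submodule on which $T$ acts through $B$, because $vf(a,m,b)=v(0,0,b)=v(0,0,b)f$. The factor $V/Vf$ is killed by $Tf$, so it is an $A$-module.

\begin{example}\label{ex:baer}
We test Baer's criterion on the right ideal $N$ for $A=k$ and $B$, $M$ as in Lemma~\ref{lem:M}. Let $Z$ be an indecomposable injective $T$-module. A $T$-map $g\colon N\to Z^{(\mathbb{N})}$ extends to $T$ if and only if it has finitely many nonzero components: the condition is necessary because $T_T$ is cyclic, and sufficient because each component extends. Since $N=Nf$, the map $g$ is a $B$-map $M\to(Zf)^{(\mathbb{N})}$, and $Zf$ has at most one simple submodule. If $q$ is not a root of unity, $g$ extends by Lemma~\ref{lem:M}(d). If $q$ is a root of unity, take $Z=E_T(M)=E_T(S_0)$, the hull of a cyclic module; the map of Example~\ref{ex:root} does not extend, so $T$ is not right CSI.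
\end{example}

Baer's criterion involves all right ideals of $T$, not only $N$. Rather than describe them, we describe the injective $T$-modules. Those that come from $A$ cause no difficulty.

\begin{lemma}\label{lem:A}
Every injective $A$-module $X$ is injective as a $T$-module.
\end{lemma}

\begin{proof}
Let $V\subseteq W$ be $T$-modules and $h\colon V\to X$ a $T$-map. Then $h(Vf)=h(V)f=0$, so $h$ induces an $A$-map $V/Vf\to X$. The map $V/Vf\to W/Wf$ is injective because $V\cap Wf=\{v\in V:vf=v\}=Vf$. Extend to $W/Wf$ and compose with $W\to W/Wf$.
\end{proof}

An injective $B$-module $Y$ is in general not $T$-injective: $YN=0$, so no nonzero map $N\cong M\to Y$ has the form $t\mapsto zt$ with $z\in Y$. The hull $E_T(Y)$ must therefore contain elements that represent the maps in $\operatorname{Hom}_B(M,Y)$. The left ideal $Tf$ is a $T$-$B$-bimodule, equal to $M\oplus B$ as a right $B$-module, so for a $B$-module $Y$ we define the right $T$-module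
\[
H(Y)=\operatorname{Hom}_B(Tf,Y),\qquad(\psi t)(u)=\psi(tu)\quad(t\in T,\ u\in Tf).
\]
Identify $\psi$ with the pair $(\varphi,z)\in\operatorname{Hom}_B(M,Y)\oplus Y$ given by $\varphi(m)=\psi(0,m,0)$ and $z=\psi(f)$, so that $\psi(0,m,b)=\varphi(m)+zb$. From $(a,m,b)(0,m',0)=(0,am',0)$ and $(a,m,b)f=(0,m,b)$ we obtain
\begin{equation}\label{eq:H}
(\varphi,z)(a,m,b)=(\varphi a,\;\varphi(m)+zb),\qquad(\varphi a)(m')=\varphi(am').
\end{equation}
In particular, the pairs $(0,z)$ form a $T$-submodule, which we identify with $Y$.

\begin{lemma}\label{lem:H}
The submodule $Y$ is essential in $H(Y)$. If $Y$ is an injective $B$-module, then $H(Y)$ is an injective $T$-module, so $H(Y)=E_T(Y)$.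
\end{lemma}

\begin{proof}
If $(\varphi,z)\notin Y$, choose $m$ with $\varphi(m)\neq0$. By \eqref{eq:H}, $(\varphi,z)(0,m,0)=(0,\varphi(m))$ is a nonzero element of $Y$.

We show that $T$-maps $W\to H(Y)$ come from $B$-maps $Wf\to Y$. For $w\in W$ and $u\in Tf$ we have $wu=wuf\in Wf$. Given a $B$-map $g\colon Wf\to Y$, define $\hat g(w)(u)=g(wu)$. Then $\hat g(w)$ is $B$-linear in $u$, and $\hat g(wt)(u)=g(wtu)=(\hat g(w)t)(u)$, so $\hat g\colon W\to H(Y)$ is a $T$-map. Conversely, let $h\colon W\to H(Y)$ be a $T$-map and put $g(v)=h(v)(f)$ for $v\in Wf$. For $w\in W$ and $u\in Tf$,
\[
g(wu)=h(wu)(f)=(h(w)u)(f)=h(w)(uf)=h(w)(u).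
\]
With $w\in Wf$ and $u=(0,0,b)=fb$ this gives $g(wb)=h(w)(f)\,b=g(w)b$, so $g$ is $B$-linear, and the display says that $h=\hat g$.

Now let $Y$ be $B$-injective, $V\subseteq W$ and $h\colon V\to H(Y)$. Write $h=\hat g$ with $g\colon Vf\to Y$, and extend $g$ to a $B$-map $g'\colon Wf\to Y$. For $v\in V$ and $u\in Tf$ we have $vu\in Vf$, so $\widehat{g'}(v)(u)=g(vu)=h(v)(u)$. Thus $\widehat{g'}$ extends $h$.
\end{proof}

The functor $H$ need not commute with infinite direct sums, and condition (3) measures exactly this failure.

\begin{lemma}\label{lem:sigmaH}
Let $Y$ be a $\Sigma$-injective $B$-module. Then $H(Y)$ is a $\Sigma$-injective $T$-module if and only if every $B$-map $M\to Y^{(\mathbb{N})}$ has image in a finite subsum.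
\end{lemma}

\begin{proof}
Sending a finitely supported family $(\psi_i)$ to the map $u\mapsto(\psi_i(u))_i$ embeds $H(Y)^{(\mathbb{N})}$ in $H(Y^{(\mathbb{N})})$ as a $T$-submodule. It consists of the pairs $(\varphi,z)$ for which $\varphi\colon M\to Y^{(\mathbb{N})}$ has finitely many nonzero components, and it contains $Y^{(\mathbb{N})}$. By Lemma~\ref{lem:H}, $H(Y^{(\mathbb{N})})$ is injective and $H(Y)^{(\mathbb{N})}$ is essential in it. An essential submodule of an injective module is injective if and only if it is the whole module, since an injective submodule is a direct summand. So $H(Y)^{(\mathbb{N})}$ is injective if and only if every $\varphi$ has finitely many nonzero components. Lemma~\ref{lem:faith} passes from countable sums to arbitrary ones.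
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:triangular}]
The module $T_T$ has the filtration $0\subseteq N\subseteq(0,M,B)\subseteq T$ with factors $M_B$, $B_B$ and $A_A$. Since qfd modules are closed under submodules, factors and extensions,
\begin{equation}\label{eq:qfd}
T\text{ is right qfd}\iff A_A,\ B_B\text{ and }M_B\text{ are qfd}.
\end{equation}

\emph{Sufficiency.} Assume (1)--(3). By Lemma~\ref{lem:csi}(a) for $A$ and $B$, condition (2) and \eqref{eq:qfd}, $T$ is right qfd. By Lemma~\ref{lem:csi}(a) for $T$, it remains to show that every indecomposable injective $T$-module $Z$ is $\Sigma$-injective.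

If $Zf=0$, then $Z$ is an $A$-module. It is indecomposable and injective over $A$, because submodules and homomorphisms of $A$-modules are the same over $A$ and over $T$. Since $A$ is right CSI, each $Z^{(\Lambda)}$ is $A$-injective, hence $T$-injective by Lemma~\ref{lem:A}.

If $Zf\neq0$, then $Zf$ is a uniform $B$-module and $Z=E_T(Zf)$. The module $Y=E_B(Zf)$ is indecomposable injective over $B$, hence $\Sigma$-injective because $B$ is right CSI. The inclusions $Zf\subseteq Y\subseteq H(Y)$ are essential over $T$ and $H(Y)$ is injective, so $Z\cong H(Y)$. It is $\Sigma$-injective by (3) and Lemma~\ref{lem:sigmaH}.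

\emph{Necessity.} Let $T$ be right CSI. Then (1) holds by Lemma~\ref{lem:csi}(b), and (2) by Lemma~\ref{lem:csi}(a) and \eqref{eq:qfd}. Let $Y$ be an indecomposable injective $B$-module and $0\neq z\in Y$. Then $zB=zT$ is a cyclic $T$-module that is essential in $Y$, so $H(Y)=E_T(zT)$ is $\Sigma$-injective. Also $Y$ is $\Sigma$-injective over $B$ by (1). Lemma~\ref{lem:sigmaH} gives (3).

\emph{(3$'$)$\Rightarrow$(3).} Let $L$ be as in (3$'$) and $g=(g_i)\colon M\to Y^{(\mathbb{N})}$. All but finitely many $g_i$ vanish on the finitely generated module $L$; these factor through $M/L$ and so are zero.

\emph{(3)$\Rightarrow$(3$'$), given (1).} Suppose that for some $Y$ there is no such $L$. Put $L_1=0$. Given a finitely generated $L_n\subseteq M$, there is a nonzero map $g_n\colon M\to Y$ with $g_n(L_n)=0$; choose $m_n$ with $g_n(m_n)\neq0$ and put $L_{n+1}=L_n+m_nB$. Since $B$ is right CSI, $Y^{(\mathbb{N})}$ is injective, so Lemma~\ref{lem:diagonal} gives a map $M\to Y^{(\mathbb{N})}$ with all components nonzero, contrary to (3).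
\end{proof}

\section{The counterexample}\label{sec:proof}

We recall the notion of Krull dimension for modules. The zero module has Krull dimension $-1$. For an ordinal $\alpha$, a module $V$ has Krull dimension $\alpha$ if it does not have Krull dimension less than $\alpha$ and, in every descending chain $V_1\supseteq V_2\supseteq\cdots$ of submodules, all but finitely many factors $V_i/V_{i+1}$ have Krull dimension less than $\alpha$. A module \emph{has Krull dimension} if it is zero or such an $\alpha$ exists. Nonzero artinian modules have Krull dimension $0$, every noetherian module has Krull dimension, and if $W$ and $V/W$ have Krull dimension, then so does $V$.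

\begin{proof}[Proof of Theorem~\ref{thm:example}]
We use the notation of Lemma~\ref{lem:M} and Section~\ref{sec:triangular}, with $A=k$. The right ideals $(0,M_n,0)$ form a strictly ascending sequence, so $T$ is not right noetherian.

We check the conditions of Theorem~\ref{thm:triangular}. The rings $k$ and $B$ are noetherian by Lemma~\ref{lem:M}(a), hence right CSI by the Bass--Papp theorem; this is (1). Condition (2) is part of Lemma~\ref{lem:M}(b). An indecomposable injective module is uniform and so has at most one simple submodule; thus (3) follows from Lemma~\ref{lem:M}(d). Hence $T$ is right CSI.

The multiplication rule gives $N^2=0$, and $(a,m,b)\mapsto(a,b)$ is a surjective ring homomorphism $T\to k\times B$ with kernel $N$. The ring $k\times B$ is left and right noetherian because both factors are.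

The module $T_T$ has a filtration with factors $M_B$, $B_B$ and $k$. The first is artinian, since by Lemma~\ref{lem:M}(b) every descending chain of submodules is either constantly $M$ or enters the finite chain below some $M_n$. The other two are noetherian. So $T_T$ has Krull dimension.

Let $k=\mathbb{Q}$. Then $B$ is spanned over $\mathbb{Q}$ by the monomials $y^ix^j$, so it is countable. Every right ideal is generated by a finite subset, so $B$ has countably many right ideals, and countably many simple modules $B/P$ up to isomorphism. If $S$ is a simple $T$-module, then $SN=S$ would give $S=SN^2=0$, so $SN=0$ and $S$ is a simple module over $k\times B$. The central idempotent $(1,0)$ acts on $S$ as $1$ or $0$, so $S$ is the simple $k$-module or a simple $B$-module.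
\end{proof}

\begin{remark}
Given (1), neither of the conditions (2) and (3) implies the other. If $q$ is a root of unity, then $M$ is qfd but violates (3): compose the map of Example~\ref{ex:root} with $M\subseteq E_B(M)$. If $q$ is not a root of unity, then $M'=\bigoplus_nS_n$ is not qfd but satisfies (3): a uniform module $Y$ contains a copy of at most one $S_n$, so a map $M'\to Y^{(\mathbb{N})}$ vanishes on all summands but one and has cyclic image.
\end{remark}

\begin{remark}
The obstruction of Theorem~\ref{thm:obstruction}(e) is explicit in $T$. For $n\ge1$ take $L_n=(0,M_n,0)$, which is generated by $(0,e_{n-1},0)$, and the pairwise nonisomorphic simple modules $S_n$. Since $S_n$ is essential in $M/M_n$, there is a map $\varphi_n\colon M\to E_B(S_n)$ with kernel $M_n$. The element $z_n=(\varphi_n,0)$ of $H(E_B(S_n))=E_T(S_n)$ satisfies $z_n(0,m,0)=(0,\varphi_n(m))$ by \eqref{eq:H}, so it kills $L_n$ but not $L_{n+1}$. Condition (d) fails for $I=N$ and $I_0=0$, as $M$ has no maximal submodule. By Theorem~\ref{thm:obstruction}(e), every right CSI ring that is not right noetherian has an ascending chain of this kind, involving infinitely many pairwise nonisomorphic simple modules.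
\end{remark}

\begin{thebibliography}{9}

\bibitem{MR}
McConnell and Robson, \emph{Noncommutative Noetherian Rings}.

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde srivastava/JainSrivastavaSurveyNew1.pdf}.

\end{thebibliography}
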